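# Disjoint chorded cycles in graphs with $4\delta(G)\ge 6k+n$

## 1. Chorded cycles, diamonds, triples and paws

All graphs are finite and simple. We write $|G|$ for the number of vertices, $\delta(G)$ for the minimum degree, $v\sim w$ for "adjacent", $e(A,B)$ for the number of edges between disjoint sets $A,B$, and $e(v,C)=e(\{v\},C)$. For a vertex set $R$ we put $d_R(v)=|N(v)\cap R|$ and $N_R(v)=N(v)\cap R$. "Disjoint" means vertex-disjoint. "Contains" means "contains as a subgraph, not necessarily induced". A vertex $v$ is *complete to* $A$ if it is adjacent to every vertex of $A$. A pair $tc$ is *missing* if $t\not\sim c$; then $t$ *misses* $c$, and $c$ misses $t$. For single vertices we write $A\cup x$ and $A\setminus x$.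

**Definition 1 (chorded cycle).** A chorded cycle in $G$ is a cycle $C$ of $G$ together with at least one chord, that is, an edge of $G$ joining two vertices of $C$ that are not consecutive on $C$.

Example. A 4-cycle $abcd$ with the edge $ac$ is a chorded cycle. In a bipartite graph a 4-cycle never has a chord, because its opposite vertices lie on the same side. So a chorded cycle in a bipartite graph has at least 6 vertices, at least 3 on each side; $K_{3,3}$ contains one with exactly 6.

**Definition 2 (diamond).** A diamond is a set of 4 vertices that induces at least 5 edges. So it induces $K_4$ or $K_4^-$ ($K_4$ minus an edge).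

A 4-set carries a chorded cycle if and only if it is a diamond: a 4-cycle and a chord make 5 edges, and if only the pair $c_3c_4$ may be absent, then $c_1c_3c_2c_4$ is a 4-cycle with chord $c_1c_2$. For a diamond $C$ we always write $C=\{c_1,c_2,c_3,c_4\}$, where all pairs except possibly $c_3c_4$ are adjacent. So $c_1,c_2$ may be interchanged, and so may $c_3,c_4$; the sets $C\setminus c_3$ and $C\setminus c_4$ are triangles. We call $C$ *complete* if $c_3\sim c_4$; then the labelling is arbitrary.

Example. Let $K_{1,4,4}$ have parts $\{p\}$, $\{x_0,\dots,x_3\}$, $\{y_0,\dots,y_3\}$. Then $\{p,x_0,y_0,y_1\}$ is a diamond that is not complete: only $y_0y_1$ is missing. In the labelling above, $\{c_1,c_2\}=\{p,x_0\}$.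

**Definition 3 (triple).** A triple is a set of 3 vertices that induces at least 2 edges: a triangle or a path $P_3$ on 3 vertices.

Example. Deleting one vertex from a diamond leaves a triple, since a vertex carries at most 3 of the at least 5 edges. For instance $C\setminus c_1=\{c_2,c_3,c_4\}$ contains the path $c_3c_2c_4$.

**Definition 4 (paw, prism, join).** A paw is a triangle plus a further vertex joined to one vertex of the triangle. The prism consists of two triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_ib_i$. The join of $G$ with a $K_m$ on a new set $W$ is obtained by adding $W$, all edges inside $W$ and all edges between $W$ and $V(G)$.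

Example. $K_4^-$ contains a paw, while $C_4$ and $K_{2,3}$ do not, having no triangle. The join of $K_{4,4}$ with $K_1$ is $K_{1,4,4}$.

Two theorems are used as black boxes.

**Theorem K** (K. Kawarabayashi, *$K_4^-$-factor in a graph*, J. Graph Theory 39 (2002) 111–128). If $|G|=4k$ and $\delta(G)\ge 5k/2$, then $V(G)$ can be partitioned into $k$ sets each inducing a graph containing $K_4^-$.

**Theorem F** (Finkel). For all $k\ge1$, if $|G|=n\ge 4k$ and $\delta(G)\ge 3k$, then $G$ contains $k$ disjoint chorded cycles.

## 2. The degree bound $\frac{3k}{2}+\frac n4$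

The bound $3k$ in Theorem F cannot be lowered in general. But the extremal graphs need room: Molla, Santana and Yeager showed that an $n$-vertex graph with $n\ge4k$ and minimum degree $3k-1$ that has no $k$ disjoint chorded cycles must satisfy $n\ge6k-3$. So for $4k\le n\le 6k-4$ a smaller minimum degree should suffice. They conjectured how small it can be; the problem is taken from "Sharp minimum degree conditions for disjoint doubly chorded cycles".

**Conjecture** (Molla, Santana and Yeager). For all $k\in\mathbb Z^+$, if $G$ is an $n$-vertex graph with $4k\le n\le 6k-4$ and $\delta(G)\ge\frac{3k}2+\frac n4$, then $G$ contains $k$ disjoint chorded cycles.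

Is it true? It is, and the restriction $n\le 6k-4$ is not needed.

**Theorem 1.** Let $k\ge1$, $n\ge4k$, and let $G$ be an $n$-vertex graph with $\delta(G)\ge\frac{3k}2+\frac n4$, that is,
$$4\delta(G)\ge 6k+n. \tag{1}$$
Then $G$ contains $k$ disjoint chorded cycles.

**Theorem 2.** For $k\ge1$ and $n\ge4k$ let $D(n,k)$ be the least integer $d$ such that every $n$-vertex graph with minimum degree at least $d$ has $k$ disjoint chorded cycles. Then $D(n,k)=\min\{\lceil\frac{6k+n}4\rceil,3k\}$. This equals $\lceil\frac{6k+n}4\rceil$ for $4k\le n\le6k-3$, and $3k$ for $n\ge 6k-3$. In particular the conjectured bound is best possible for every $n$ in its range.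

## 3. Small $k$ by hand, and the graphs $K_{a,b,b}$

For $k=1$ the range $4\le n\le 2$ of the conjecture is empty. Theorem 1 asks for $\delta\ge\frac{6+n}4$ with $n\ge4$, so $\delta\ge3$. This suffices: in a graph with minimum degree at least 3, the end of a longest path has three neighbours, all on the path. The farthest of them closes a cycle, and the one in between gives a chord.

For $k=2$ the range consists of $n=8$ alone, with $\delta\ge 3+2=5$; Theorem F would ask for 6. Let $H$ be the complement, which has maximum degree at most 2, so its components are paths and cycles (a single vertex is a path). We need to split the 8 vertices into two classes of size 4, each containing at most one edge of $H$. Color each path and each even cycle alternately. Color each odd cycle alternately from a starting vertex; then exactly one edge has both ends of the same color, and it lies in the color that is used once more than the other. Components of even order are balanced. Each component of odd order has one color in excess by one, and we may choose which. The number of odd components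 is even, and there are at most two odd cycles because $3\cdot3>8$. Give half of the odd components an excess of each color, and if there are two odd cycles, give them opposite excess. Now both classes have 4 vertices and contain at most one edge of $H$ each. In $G$ they are disjoint diamonds.

Is 5 best possible here? Yes: $K_{4,4}$ has minimum degree 4, and two disjoint chorded cycles in it would need at least 12 vertices. For $k=2$, $n=9$, the graph $K_{1,4,4}$ has minimum degree 5, but a chorded cycle avoiding $p$ has at least 6 vertices, and $4+6>9$. This pattern gives half of Theorem 2.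

**Lower bound of Theorem 2 for $4k\le n\le 6k-3$.** The purpose is to build a graph of minimum degree $\delta_0=\lceil\frac{6k+n}4\rceil-1$ without $k$ disjoint chorded cycles. Write $4\delta_0=6k+n-j$; then $1\le j\le4$. Put
$$a=2\delta_0-n=\frac{6k-n-j}2,\qquad b=n-\delta_0 .$$
If $n\le6k-4$, then $6k-n\ge4\ge j$, so $a\ge0$. If $n=6k-3$, then $4\delta_0=12k-3-j$ forces $j=1$, so $a=1$. Also $a+2b=n$. Since $\delta_0<\frac{6k+n}4\le\frac14\left(\frac{3n}2+n\right)=\frac{5n}8<\frac{2n}3$, we get $3\delta_0<2n$, i.e. $a<b$. Hence $K_{a,b,b}$ (which is $K_{b,b}$ if $a=0$) has $n$ vertices and minimum degree $n-b=\delta_0$. A chorded cycle avoiding the part of size $a$ lies in a bipartite graph, so has at least 6 vertices. If there were $k$ disjoint chorded cycles, $t\le a$ of them meeting that part, they would use at least $4t+6(k-t)\ge 6k-2a=n+j>n$ vertices, which is impossible.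

**Lower bound of Theorem 2 for $n\ge6k-2$.** Here we want minimum degree $3k-1$. Take $K_{3k-1,\,n-3k+1}$; the second side has at least $3k-1$ vertices, so the minimum degree is $3k-1$. Each chorded cycle uses at least 3 vertices of the side of size $3k-1$, so there are at most $k-1$ disjoint ones.

**Upper bound of Theorem 2.** It follows from Theorem 1 and Theorem F. As for which term is smaller: if $n\le6k-4$ then $\frac{6k+n}4\le3k-1$; if $n\ge6k-3$ then $\frac{6k+n}4\ge3k-\frac34$, so its ceiling is at least $3k$, with equality for $n=6k-3$. It remains to prove Theorem 1.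

## 4. Joining dominating vertices, and the missing last cycle

A sensible first try is induction by deletion. Deleting a diamond lowers $6k+n$ by $10$, but can lower $4\delta$ by $16$; deleting a vertex lowers $6k+n$ by 1 but can lower $4\delta$ by 4. Both lose too much. Going up is better. Join $G$ with a $K_2$ and replace $k$ by $k+1$: then $6k+n$ rises by $6+2=8$, and $4\delta$ rises by $4\cdot2=8$. So (1) is preserved exactly, while the excess $n-4k$ falls by 2. At excess $0$, condition (1) reads $\delta\ge5k/2$ and Theorem K applies.

This stops at one precise point. The bigger graph has $k+1$ disjoint chorded cycles, but the two new vertices may lie in two different ones. Then only $k-1$ of them lie in $G$: we are one cycle short, with at least 6 vertices of $G$ uncovered. To get past this we need a way from $k-1$ cycles to $k$, and that is the main part of the proof.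

**Proposition A.** Let $n\ge4k$, $4\delta(G)\ge6k+n$, and suppose $G$ has $k-1$ disjoint chorded cycles covering at most $n-5$ vertices. Then $G$ has $k$ disjoint chorded cycles.

There is a second obstacle. The excess falls in steps of 2, so an odd excess ends at $n=4k+1$, where Theorem K does not apply directly. One case needs its own argument.

**Proposition B.** Let $k\ge3$ be odd, $|G|=4k+1$, $4\delta(G)\ge10k+2$. Then $G$ has $k-1$ disjoint diamonds.

**Theorem 1 from Propositions A and B.** We use induction on $d=n-4k\ge0$, for all $k$ simultaneously.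

If $d=0$, then $4\delta\ge10k$ and Theorem K gives $k$ disjoint diamonds.

If $d=1$, then $4\delta\ge10k+1$, hence $4\delta\ge10k+2$, as $4\delta$ and $10k$ are even. If $k$ is even, $10k+2\equiv2\pmod4$, so $4\delta\ge10k+4$. For any vertex $v$ the graph $G-v$ has $4k$ vertices and $4\delta(G-v)\ge10k$, and Theorem K applies to it. If $k$ is odd and $k\ge3$, Proposition B gives $k-1$ disjoint chorded cycles covering $4(k-1)=n-5$ vertices. If $k=1$, then $n=5$ and the empty collection covers $0=n-5$ vertices. In both cases Proposition A finishes.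

If $d\ge2$, let $G'$ be the join of $G$ with a $K_2$ on $\{w_1,w_2\}$, and let $n'=n+2$, $k'=k+1$. Then $n'-4k'=d-2\ge0$. The degree of each $w_i$ is $n+1\ge\delta(G)+2$, so $4\delta(G')\ge4\delta(G)+8\ge6k+n+8=6k'+n'$. By induction $G'$ has $k+1$ disjoint chorded cycles. If at most one of them meets $\{w_1,w_2\}$, the others give $k$ in $G$. Otherwise exactly two of them meet it, each in one vertex. The other $k-1$ lie in $G$ and miss the at least $3+3$ vertices of $G$ on those two. So $G$ has $k-1$ disjoint chorded cycles covering at most $n-6$ vertices, and Proposition A applies.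

Sections 5 to 11 prove Proposition A, and Section 12 proves Proposition B.

## 5. Recognizing diamonds and exchanging vertices

We will exhibit many diamonds. Each is recognized by one of four tests; in each the count of edges is at least 5.

- (D1) A triangle and a further vertex with at least two neighbours in it: $3+2$.
- (D2) A triple and a further vertex complete to it: $2+3$.
- (D3) Two disjoint edges with at least three edges between them: $1+1+3$.
- (D4) Two disjoint pairs with all four edges between them, at least one of the pairs being an edge: $4+1$.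

**Fact 1.** A nonempty graph with minimum degree at least 3 has a chorded cycle. (Shown in Section 3.) So a nonempty graph without chorded cycles has a vertex of degree at most 2.

**Fact 2.** A graph with 5 vertices and at least 7 edges has a chorded cycle. If the minimum degree is at least 3, use Fact 1. Otherwise delete a vertex of degree at most 2; the other four vertices induce at least 5 edges.

**Fact 3.** If $F$ is a triple and $x\sim x'$ are outside $F$, each with at least 2 neighbours in $F$, then $F\cup\{x,x'\}$ contains a diamond.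

*Proof.* Let $F$ contain the path $a\,b\,a'$. If neither $x$ nor $x'$ is adjacent to $b$, both are adjacent to $a$ and $a'$, and $\{x,x',a,a'\}$ is a diamond by (D4). Otherwise
$$e(\{x,x'\},\{a,b\})+e(\{x,x'\},\{b,a'\})=e(\{x,x'\},F)+e(\{x,x'\},b)\ge4+1=5,$$
so one of the two terms is at least 3, and $xx'$ with $ab$ or $ba'$ passes (D3).

**Definition 5 (replacing).** Let $C$ be a diamond, $c\in C$, $v\notin C$. We say that $v$ *replaces* $c$ if $(C\setminus c)\cup v$ is a diamond.

**Fact 4.** Let $C$ be a diamond and $v\notin C$.

- (a) If $e(v,C)=4$, then $v$ replaces every $c\in C$.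
- (b) If $e(v,C)=3$, then $v$ replaces $c_3$, $c_4$ and its non-neighbour in $C$; if $C$ is complete, it replaces every $c$.
- (c) If $v\sim c_1,c_2$, then $v$ replaces $c_3$ and $c_4$.
- (d) If $N_C(v)=\{c_i,c_l\}$ with $i\in\{1,2\}$, $l\in\{3,4\}$, then $v$ replaces the other vertex of $\{c_3,c_4\}$.

*Proof.* If $v$ is complete to $C\setminus c$, which is a triple, use (D2). If $C\setminus c$ is a triangle in which $v$ has two neighbours, use (D1). Recall that $C\setminus c_3$, $C\setminus c_4$ are triangles, and every $C\setminus c$ is one if $C$ is complete. These two observations give all the claims.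

Example. Let $c_3\not\sim c_4$ and $N_C(v)=\{c_1,c_3\}$. Then $v$ replaces $c_4$, but not $c_3$: the set $\{v,c_1,c_2,c_4\}$ has only 4 edges.

If $C$ is complete and we consider a single vertex $v$ with $e(v,C)=2$, we label so that $N_C(v)=\{c_1,c_2\}$. In particular $N_C(v)=\{c_1,c_3\}$ or $\{c_3,c_4\}$ will only occur for a $C$ that is not complete.

## 6. Tight collections and a weighted degree count

From here to the end of Section 11, suppose Proposition A is false, and let $G$ (with $k$) be a counterexample.

**Definition 6 (tight collection).** A collection $\mathcal C$ of $k-1$ disjoint chorded cycles of $G$ is tight if its total number of vertices is minimum. We put $R=V(G)\setminus V(\mathcal C)$ and $r=|R|$, and we identify members of $\mathcal C$ with their vertex sets.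

Example. In $K_{1,4,4}$ with $k=2$, the single diamond $\{p,x_0,y_0,y_1\}$ is tight in the same sense, $R=\{x_1,x_2,x_3,y_2,y_3\}$, and $G[R]=K_{2,3}$. This graph misses (1) by very little: $4\delta=20$ and $6k+n=21$.

By hypothesis $r\ge5$, and $r$ is the same for all tight collections. Since $G$ does not have $k$ disjoint chorded cycles, for every tight $\mathcal C$:
$$G[R]\text{ has no chorded cycle, and for } C\in\mathcal C,\ G[C\cup R]\text{ has no two disjoint chorded cycles.}\tag{2}$$
Moreover:
$$\begin{gathered}\text{replacing a 4-vertex member } C \text{ by a diamond } C'\subseteq C\cup R\\ \text{gives a tight collection with } R'=(R\cup C)\setminus C'.\end{gathered}\tag{3}$$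
In particular, if $v\in R$ replaces $c\in C$, then $(R\setminus v)\cup c$ is the leftover set of a tight collection.

**Lemma 5.** Let $\mathcal C$ be tight, $C\in\mathcal C$ and $|C|\ge5$. Then $e(v,C)\le3$ for every $v\in R$. If $|C|=5$, at most one $v\in R$ has $e(v,C)=3$.

*Proof.* Suppose $v$ has 4 neighbours on $C$. They cut the cycle into four arcs, and some arc has an interior vertex because $|C|\ge5$. Delete the interiors of two consecutive arcs, one of which has an interior vertex, together with the chosen neighbour between them. At least 2 vertices go. What is left of $C$ is a path that starts and ends at chosen neighbours and has the third remaining chosen neighbour inside. With $v$ it is a cycle, the edge from $v$ to the middle chosen neighbour is a chord, and the cycle has at most $|C|-2+1<|C|$ vertices. This contradicts tightness.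

Let $|C|=5$, $C=x_1\dots x_5$, with chord $x_1x_3$ after renaming. By tightness $G[C\cup R]$ contains no diamond. So $v$ has at most one neighbour in the triangle $x_1x_2x_3$ by (D1), and $e(v,C)=3$ forces $v\sim x_4,x_5$. Two such vertices $v,v'$ would make $\{v,v',x_4,x_5\}$ a diamond by (D4).

**Lemma 6 (weights).** Let $\mathcal C$ be tight, $w:R\to\mathbb R_{\ge0}$, $s=\sum_{v\in R} w(v)>0$, $\max w\le\frac34s$, and $\sum w(v)d_R(v)<\frac s4(r+6)$. Then some $C\in\mathcal C$ with $|C|=4$ has $\sum w(v)e(v,C)>\frac{10}4s$.

*Proof.* We have $6k+n=(r+6)+\sum_{C\in\mathcal C}(|C|+6)$, because $|\mathcal C|=k-1$. By (1), $\sum w(v)d(v)\ge\frac s4(6k+n)=\frac s4(r+6)+\sum_C\frac s4(|C|+6)$. The part of the left side inside $R$ is less than $\frac s4(r+6)$. So some $C$ has $\sum w(v)e(v,C)>\frac s4(|C|+6)$. If $|C|\ge6$, Lemma 5 bounds the left side by $3s\le\frac s4(|C|+6)$, a contradiction. If $|C|=5$, Lemma 5 bounds it by $2s+\max w\le\frac{11}4s$, a contradiction. So $|C|=4$. (If $k=1$ there is no $C$, and the argument says that the hypotheses of the lemma cannot hold.)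

The weights will be $(1,1,1,1)$, $(3,1,1,1)$, $(7,3,3,3)$, $(4,3,3,3,3)$ and $(3,3,2,2,2)$; in each, $\max w\le\frac34s$. From now on, $C$ *always denotes a 4-vertex member*, so $C$ is a diamond.

## 7. Growing a $P_3$, then a triangle or $C_4$, then a paw or $C_4$

The obvious plan is: take four vertices $T\subseteq R$, get $e(T,C)\ge11$ from Lemma 6, and find two disjoint diamonds in $C\cup T$. This fails. Let $C$ be complete, let $T$ be independent, and let each $t\in T$ be adjacent to exactly $c_1,c_2,c_3$. Then $e(T,C)=12$, but there are no two disjoint chorded cycles on these 8 vertices. They would be two diamonds. A diamond contains at most two vertices of the independent set $T$ (three would miss three edges), so each contains exactly two, and the diamond with $c_4$ in it misses two edges at $c_4$. What the count does yield is an exchange: $t\in T$ replaces $c_1$, and then $c_1$ joins $R$ with three neighbours in $T\setminus t$. So the idea is not to look for two diamonds at once, but to use (3) to make $R$ richer, step by step, until (2) breaks.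

**Step 1: some tight collection has $P_3\subseteq G[R]$.** Suppose not. Then $G[R]$ has maximum degree at most 1 for every tight collection. Let $T\subseteq R$, $|T|=4$, with weights 1. Then $\sum_Td_R\le4<r+6$, so some $C$ has $e(T,C)\ge11$. Let
$$S=\{t\in T:\ e(t,C)\ge3\ \text{ or }\ t\sim c_1,c_2\}.$$
By Fact 4 each $t\in S$ replaces $c_3$ and $c_4$. So for $t\in S$ and $i\in\{3,4\}$, $c_i$ has at most 1 neighbour in $T\setminus t$, since otherwise $(R\setminus t)\cup c_i$ contains a $P_3$. At least two $t$ have $e(t,C)\ge3$, as $4+2+2+2<11$; so $S\ne\emptyset$, and $c_3,c_4$ each have at most 2 neighbours in $T$. Hence $e(\{c_1,c_2\},T)\ge7$, so at least three $t$ are adjacent to both $c_1$ and $c_2$, and $|S|\ge3$. Also $e(\{c_3,c_4\},T)\ge11-8=3$, so some $c_i$, $i\in\{3,4\}$, has exactly two neighbours in $T$. Choose $t\in S\setminus N(c_i)$, possible as $|S|\ge3$. Then $c_i$ has two neighbours in $T\setminus t$, a contradiction.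

**Step 2: some tight collection has a triangle or a $C_4$ in $G[R]$.** Suppose not. By Step 1, take a tight collection with a path $F=t_1t_2t_3$ in $R$. Then $t_1\not\sim t_3$, and each vertex of $R\setminus F$ has at most 1 neighbour in $F$: two consecutive ones give a triangle, and $t_1,t_3$ give a $C_4$. By (2) and Fact 1 choose $v\in R\setminus F$ with at most 2 neighbours in $R\setminus F$; so $d_R(v)\le3$. Also $\sum_Fd_R\le4+(r-3)=r+1$. With weights 1 on $F\cup v$ the total is at most $r+4<r+6$. So some $C$ has
$$j+x\ge11,\qquad j=e(v,C),\quad x=e(F,C).$$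
By (3) and our assumption, $G[C\cup F\cup v]$ contains no diamond disjoint from a triangle or $C_4$. We call such a pair *forbidden*.

*First claim: $x\le8$.* Suppose $x\ge9$. Let $M$ be the set of missing pairs in $F\times C$, so $|M|\le3$, and let $m_i$ be the number of them at $t_i$.

Case $\max(m_1,m_3)\ge2$. By symmetry let $m_3\ge2$; then $m_1+m_2\le1$, and $t_3$ has a neighbour in $C$ as $m_3\le3$. If $m_1=m_2=0$, take $c\in N_C(t_3)$: the triangle $t_3t_2c$ and the diamond $t_1\cup C\setminus c$ (D2) are forbidden. Otherwise $m_3=2$ and there is exactly one more missing pair.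

- It is $t_2c''$: take $c\in N_C(t_3)\setminus c''$, which exists as $t_3$ has two neighbours in $C$. Again use the triangle $t_3t_2c$ and the diamond $t_1\cup C\setminus c$.
- It is $t_1c''$ with $c''\in N(t_3)$: take $c=c''$; $t_1$ is complete to $C\setminus c''$, and $t_3t_2c''$ is a triangle.
- It is $t_1c''$ with $c''\notin N(t_3)$, and $t_3$ has a neighbour $c\in\{c_3,c_4\}$: the triangle is $t_3t_2c$; $C\setminus c$ is a triangle containing two neighbours of $t_1$, so $t_1\cup C\setminus c$ is a diamond (D1).
- Otherwise $N_C(t_3)=\{c_1,c_2\}$ and $c''\in\{c_3,c_4\}$, say $c''=c_3$: the triangle is $t_1t_2c_4$, the diamond is $\{t_3,c_1,c_2,c_3\}$ (D1).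

Case $m_1,m_3\le1$. If $c\in\{c_3,c_4\}$ is adjacent to $t_2$ and $t_e$, where $\{e,e'\}=\{1,3\}$, then $t_et_2c$ is a triangle, and $t_{e'}$ misses at most one vertex of the triangle $C\setminus c$, so $t_{e'}\cup C\setminus c$ is a diamond: forbidden. So each of $c_3,c_4$ misses $t_2$, or misses both $t_1$ and $t_3$.

- Both miss $t_2$. At most one more pair is missing. For $\{e,e'\}=\{1,3\}$ and $\{c,c'\}=\{c_1,c_2\}$ consider the triangle $t_et_2c$ and the diamond $\{t_{e'},c',c_3,c_4\}$ ($t_{e'}$ complete to the triple $c_3c'c_4$). They need the pairs $t_ec,\ t_2c,\ t_{e'}c',\ t_{e'}c_3,\ t_{e'}c_4$. If the further missing pair is $t_2c_i$ ($i\le2$), take $c\ne c_i$. If it is $t_ac_i$ with $a\in\{1,3\}$, $i\le2$, take $e=a$ and $c\ne c_i$. If it is $t_ac_l$ with $a\in\{1,3\}$, $l\ge3$, take $e=a$. If there is none, take any choice.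
- Otherwise one of them, say $c_3$, is adjacent to $t_2$ and so misses $t_1$ and $t_3$. As $m_1,m_3\le1$, $c_4$ does not miss $t_1$, so it misses $t_2$, and $M=\{c_3t_1,c_3t_3,c_4t_2\}$. The triangle $c_3t_2c_1$ and the diamond $\{t_1,t_3,c_2,c_4\}$ (D4, with the edge $c_2c_4$) are forbidden.

This proves $x\le8$.

*Second claim: $j+x\ge11$ is impossible.* If $v$ replaces $c$, then $c$ has at most 1 neighbour in $F$, since two would give a triangle or a $C_4$ in $(R\setminus v)\cup c$. If $j=4$, then $x\le4$. If $j=3$ and the non-neighbour of $v$ is $c_1$ or $c_2$, three vertices of $C$ are replaced, so $x\le3+3=6$. If $j=3$ and, say, $v\sim c_1,c_2,c_3$, then $c_3,c_4$ are replaced, so $x\le8$; now $j+x\ge11$ forces $c_1,c_2$ to be complete to $F$, and the diamond $c_2\cup F$ (D2) and the triangle $vc_1c_3$ are forbidden. If $j\le2$, then $x\ge9$, against the first claim. So Step 2 is proved.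

**Step 3: some tight collection has a $C_4$ or a paw in $G[R]$.** Suppose not. By Step 2 take a tight collection with a triangle $\Delta\subseteq R$. No vertex of $R\setminus\Delta$ has a neighbour in $\Delta$ (no paw). Choose $v\in R\setminus\Delta$ with at most 2 neighbours in $R\setminus\Delta$ (Fact 1); so $d_R(v)\le2$. Put weight $3$ on $v$ and $1$ on each vertex of $\Delta$, $s=6$: $\sum wd_R\le6+6=12<\frac64(r+6)$. So some $C$ has $3j+x>15$, i.e.
$$3j+x\ge16,\qquad j=e(v,C),\quad x=e(\Delta,C).$$
If $v$ replaces $c$, then $c$ has no neighbour in $\Delta$, since otherwise $(R\setminus v)\cup c$ contains a paw. Hence $j=4$ gives $x=0$; $j=3$ gives $x\le6$; $j=2$ with $N_C(v)=\{c_1,c_2\}$ gives $x\le6$; $j=2$ with $N_C(v)=\{c_i,c_l\}$, $i\le2<l$, gives $x\le9$; and $j\le1$ gives $3j+x\le3+12$. In all these cases $3j+x\le15$. So $N_C(v)=\{c_3,c_4\}$, $C$ is not complete, and $x\ge10$: at most two pairs of $\Delta\times C$ are missing.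

We choose $t\in\Delta$ with $t\sim c_3,c_4$ and $e(\{c_1,c_2\},\Delta\setminus t)\ge3$. If two pairs are missing at $\{c_1,c_2\}$, let $t$ be in one of them; no pair is missing at $c_3,c_4$, and at most one is missing between $\{c_1,c_2\}$ and $\Delta\setminus t$. Otherwise at most one pair is missing at $\{c_1,c_2\}$, and we let $t$ avoid the at most two pairs missing at $\{c_3,c_4\}$. Then $\{c_1,c_2\}\cup\Delta\setminus t$ is a diamond (D3), and the rest contains the $C_4$ $v\,c_3\,t\,c_4$. By (3) this is a contradiction.

## 8. Maximizing the number of complete members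

One might hope to finish from a paw or a $C_4$ with (2) alone. Here is why something more is needed. Let $C$ be a diamond with $c_3\not\sim c_4$, let $\Delta=t_1t_2t_3$ be a triangle, and let $y\sim t_3$. Let $y\sim c_1,c_2,c_3$, let $c_1,c_2$ be complete to $\Delta$, and let $c_3\sim t_3$, with no other edges. Put weights $7$ on $y$ and $3$ on each $t_i$, so $s=16$. The weighted count is $7\cdot3+3\cdot7=42>40=\frac{10}4\cdot16$. But there are no two disjoint chorded cycles on these 8 vertices. They would be two complementary diamonds. The vertex $c_4$ has only the neighbours $c_1,c_2$, and every vertex of a diamond has degree at least 2 in it, so one of the diamonds is $\{c_4,c_1,c_2,z\}$. If $z=c_3$, the other set is $y\cup\Delta$; if $z=y$, it is $c_3\cup\Delta$; both have 4 edges. If $z\in\Delta$, it consists of $y,c_3$ and two vertices of $\Delta$, with the edges $yc_3$, one edge in $\Delta$, and at most the two edges $yt_3,c_3t_3$: at most 4. So (2) does not exclude this configuration. But there is an exchange: $c_1\cup\Delta$ is a $K_4$, and $\{c_2,c_3,y,c_4\}$ contains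 a paw (triangle $c_2c_3y$, edge $c_2c_4$). We can trade a diamond that is not complete for a $K_4$ and keep a paw. That suggests a second extremal choice.

Let $\mathfrak F$ be the set of tight collections with a $C_4$ or a paw in $G[R]$; it is nonempty by Step 3. Let $\kappa(\mathcal C)$ be the number of 4-vertex members inducing $K_4$, and let $\mathfrak F_0\subseteq\mathfrak F$ be the set of those with $\kappa$ maximum. For $\mathcal C\in\mathfrak F_0$ the following is impossible, since replacing $C$ by the $K_4$ would give a member of $\mathfrak F$ with larger $\kappa$: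
$$C\text{ is not complete and } G[C\cup R]\text{ contains a } K_4\text{ disjoint from a } C_4\text{ or a paw.}\tag{4}$$
Also, for $\mathcal C\in\mathfrak F_0$:
$$\begin{gathered}\text{replacing a non-complete } C\text{ by a diamond, or any } C \text{ by a } K_4\text{, gives again a member}\\ \text{of } \mathfrak F_0\text{, provided the new } R' \text{ contains a } C_4\text{ or a paw,}\end{gathered}\tag{5}$$
because $\kappa$ does not decrease. Exactly one of three cases holds:

- some member of $\mathfrak F_0$ has a paw in $G[R]$ (Section 9);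
- no member of $\mathfrak F_0$ has a paw in $G[R]$, but some has a $K_{2,3}$ (Section 10);
- no member of $\mathfrak F_0$ has a paw or a $K_{2,3}$ in $G[R]$, so they all have a $C_4$ (Section 11).

## 9. A paw in $R$

Take $\mathcal C\in\mathfrak F_0$ with a triangle $\Delta=t_1t_2t_3\subseteq R$ such that $t_3$ has a neighbour in $R\setminus\Delta$. By (2) and (D1), every vertex of $R\setminus\Delta$ has at most 1 neighbour in $\Delta$, so $\sum_\Delta d_R\le6+(r-3)=r+3$. Let $P=t_3v\dots u$ be a longest path starting at $t_3$ in $G[R\setminus\{t_1,t_2\}]$; possibly $u=v$.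

**Step 4: $d_R(u)\le2$.** This makes $u$ a cheap vertex for weights. The neighbours of $u$ outside $\{t_1,t_2\}$ lie on $P$, and three of them give a chorded cycle. If $u\sim t_1$, the cycle that goes from $u$ back along $P$ to $t_3$, then to $t_2$, $t_1$ and $u$ has chord $t_1t_3$; similarly if $u\sim t_2$. Both contradict (2).

**Lemma 7.** Let $y\in R\setminus\Delta$ be joined to $t_3$ by a path $Q$ in $G[R\setminus\{t_1,t_2\}]$; if $y\sim t_3$, let $Q$ be this edge. Let $j=e(y,C)$ and $x=e(\Delta,C)$. Then $7j+3x\le40$, or ($j=2$, $x\le10$ and $y\not\sim t_3$).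

*Proof.* If $y$ replaces $c$, then $c$ has at most 1 neighbour in $\Delta$: otherwise $c\cup\Delta$ and $(C\setminus c)\cup y$ are disjoint diamonds, against (2). A cycle written $yQt_3\dots y$ runs along $Q$ from $y$ to $t_3$.

**Step 5: $j=4$ and $j=3$.** If $j=4$, then $x\le4$ and $7j+3x\le40$. Let $j=3$. If $C$ is complete, $x\le4$. If the non-neighbour of $y$ is $c_1$ or $c_2$, three vertices are replaced, $x\le6$ and $7j+3x\le39$. Otherwise $C$ is not complete and, say, $y\sim c_1,c_2,c_3$, so $\{y,c_1,c_2,c_3\}$ is a $K_4$. Suppose $x\ge7$. If $c_4$ has a neighbour in $\Delta$, then $\Delta\cup c_4$ contains a paw, and we have (4). If not, then since $c_3$ has at most 1 neighbour in $\Delta$, $x=7$ and $c_1,c_2$ are complete to $\Delta$; the $K_4$ $c_1\cup\Delta$ and the paw in $\{c_2,c_3,y,c_4\}$ (triangle $c_2c_3y$, edge $c_2c_4$) give (4). So $x\le6$ and $7j+3x\le39$.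

**Step 6: $j=2$, with $N_C(y)$ containing $c_1$ or $c_2$.** If $x\le8$, then $7j+3x\le38$; so suppose $x\ge9$. If $N_C(y)=\{c_1,c_2\}$ (in particular if $C$ is complete), $c_3,c_4$ have at most one neighbour each in $\Delta$, so $x\le8$, a contradiction. So $C$ is not complete. By the symmetries $c_1\leftrightarrow c_2$ and $c_3\leftrightarrow c_4$ let $N_C(y)=\{c_1,c_3\}$. Then $y$ replaces $c_4$, so $c_4$ has at most 1 neighbour in $\Delta$. As $x\ge9$, at most one pair of $\{c_1,c_2,c_3\}\times\Delta$ is missing, and if one is missing, $c_4$ has exactly one neighbour in $\Delta$. Let $\{i,i'\}=\{1,2\}$.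

Suppose $t_3\sim c_3$. Choose $i$ such that $c_3\sim t_i$ and $t_{i'}\sim c_1,c_2$: if the missing pair is $t_ac_3$ with $a\le2$, take $i\ne a$; if it is $t_ac_1$ or $t_ac_2$ with $a\le2$, take $i=a$; if it is $t_3c_1$ or $t_3c_2$, or there is none, take any $i$. The cycle $yQt_3t_ic_3y$ with chord $t_3c_3$ and the diamond $\{t_{i'},c_1,c_2,c_4\}$ (D1) contradict (2).

Suppose $t_3\not\sim c_3$. This is the only missing pair in $\{c_1,c_2,c_3\}\times\Delta$, and $c_4$ has exactly one neighbour $t_b$ in $\Delta$. If $b\le2$, let $i\in\{1,2\}\setminus b$: the cycle $yQt_3t_ic_1y$ with chord $t_3c_1$, and the diamond $\{t_b,c_2,c_3,c_4\}$ ($t_b$ complete to the triple $c_3c_2c_4$). If $b=3$: the cycle $yQt_3c_4c_1y$ with chord $t_3c_1$, and the diamond $\{t_1,t_2,c_2,c_3\}$. Both contradict (2).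

**Step 7: $j=2$, $N_C(y)=\{c_3,c_4\}$, $x\ge9$.** Again $C$ is not complete. We show that only the stated exception survives. At most three pairs of $\Delta\times C$ are missing. First suppose $t_3\sim c_3$; the case $t_3\sim c_4$ is symmetric. With $\{i,i'\}=\{1,2\}$ we have two constructions against (2).

(I) If $c_3\sim t_i$ and $t_{i'}$ has at least 2 neighbours in $\{c_1,c_2,c_4\}$: the cycle $yQt_3t_ic_3y$ with chord $t_3c_3$, and the diamond $\{t_{i'},c_1,c_2,c_4\}$ (D1).

(II) If $\{c,\bar c\}=\{c_1,c_2\}$, $t_3\sim c$ and $e(\{t_1,t_2\},\{\bar c,c_4\})\ge3$: the cycle $yQt_3cc_3y$ with chord $t_3c_3$, and the diamond $\{t_1,t_2,\bar c,c_4\}$ (D3).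

Suppose (I) fails for $i=1$ and for $i=2$. For each $i$, either $c_3\not\sim t_i$, or $t_{i'}$ misses at least 2 of $c_1,c_2,c_4$. Three combinations are possible. If $c_3\not\sim t_1,t_2$, at most one more pair is missing; (II) applies with a $c\in\{c_1,c_2\}$ adjacent to $t_3$. If, for some $a\in\{1,2\}$, $c_3\not\sim t_a$ and $t_a$ misses at least 2 of $c_1,c_2,c_4$, then all three missing pairs are at $t_a$, which has exactly one neighbour $c'\in\{c_1,c_2,c_4\}$; (II) applies with $\bar c=c'$ if $c'\in\{c_1,c_2\}$, and with any $c$ if $c'=c_4$, since then exactly one pair is missing between $\{t_1,t_2\}$ and $\{\bar c,c_4\}$. If $t_1$ and $t_2$ both miss at least 2 of $c_1,c_2,c_4$, then 4 pairs are missing, which is impossible. So (2) is violated in every case.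

Hence $t_3\not\sim c_3,c_4$. So $x\le10$, and at most one further pair is missing. If $y\not\sim t_3$, this is the exception. Suppose $y\sim t_3$. For $\{i,i'\}=\{1,2\}$, $\{l,l'\}=\{3,4\}$ consider the $K_4$ on $\{c_1,c_2,c_l,t_i\}$ and the $C_4$ $y\,t_3\,t_{i'}\,c_{l'}$. They need $t_ic_1,t_ic_2,t_ic_l$ and $t_{i'}c_{l'}$. If the further missing pair is $t_ac_1$ or $t_ac_2$ with $a\le2$, take $i\ne a$. If it is $t_ac_b$ with $a\le2<b$, take $i\ne a$, $l=b$. If it is $t_3c_1$ or $t_3c_2$, or absent, take any choice. This is (4), a contradiction.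

**Step 8: $j\le1$.** If $j=1$ and $x\le11$, then $7j+3x\le40$. Suppose $j=1$, $x=12$ and $y\sim c_a$. One of the adjacent pairs $\{c_1,c_3\},\{c_2,c_4\}$ contains $c_a$; call it $\{c_a,c_b\}$ and the other $\{c,\bar c\}$. The cycle $yQt_3c_bc_ay$ with chord $t_3c_a$ and the diamond $\{t_1,t_2,c,\bar c\}$ contradict (2). If $j=0$, then $3x\le36$. The lemma is proved.

**Step 9: the paw case is impossible.** We choose weights that Lemma 7 can answer.

Let $u=v$. Put $7$ on $v$ and $3$ on each vertex of $\Delta$; $s=16$. By Step 4, $\sum wd_R\le14+3(r+3)=3r+23<4(r+6)$. So some $C$ has $7j+3x>40$, against Lemma 7 with $y=v$, as $v\sim t_3$.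

Let $u\ne v$. Put $4$ on $v$, $3$ on $u$, and $3$ on each vertex of $\Delta$; $s=16$. We bound $d_R(v)+\sum_\Delta d_R$. The edges inside $\Delta$ contribute 6, and $vt_3$, the only edge from $v$ to $\Delta$, contributes 2. Each of the other $r-4$ vertices contributes at most 2, namely at most 1 for $v$ and at most 1 for $\Delta$. Suppose $z$ contributes 2. If $z\sim v,t_1$, the cycle $t_1zvt_3t_2t_1$ has chord $t_1t_3$, against (2); similarly for $t_2$. So $z\sim v,t_3$, and two such vertices would form a diamond with $v,t_3$ by (D4). So at most one vertex contributes 2, and the sum is at most $8+(r-4)+1=r+5$. Also $d_R(v)\le r-3$, as $v\not\sim t_1,t_2$. With $d_R(u)\le2$,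
$$\sum wd_R\le3(r+5)+(r-3)+6=4r+18<4(r+6).$$
So some $C$ has $4j_v+3j_u+3x>40$, where $j_v=e(v,C)$, $j_u=e(u,C)$, $x=e(\Delta,C)$. By Lemma 7, $7j_v+3x\le40$. If also $7j_u+3x\le40$, then
$$4j_v+3j_u+3x=\tfrac47(7j_v+3x)+\tfrac37(7j_u+3x)\le40,$$
a contradiction. Otherwise Lemma 7, applied to $y=u$, gives $j_u=2$ and $x\le10$, and $14+3x>40$ gives $x\ge9$. So $7j_v\le40-27=13$, $j_v\le1$, and $4j_v+3j_u+3x\le4+6+30=40$, a contradiction.

## 10. No paw, but a $K_{2,3}$ in $R$

Now no member of $\mathfrak F_0$ has a paw in $G[R]$. Take $\mathcal C\in\mathfrak F_0$ with a $K_{2,3}$ in $G[R]$, with hubs $h_1,h_2$. Let $L$ be the set of *all* common neighbours of $h_1,h_2$ in $R$; we call them leaves, and $m=|L|\ge3$.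

**Step 10: the structure around the hubs.** By (2): $h_1\not\sim h_2$, and the leaves are pairwise non-adjacent, since otherwise two hubs and two leaves form a diamond (D4). Moreover, a vertex $y\in R\setminus(L\cup\{h_1,h_2\})$ has at most 1 neighbour in $L\cup\{h_1,h_2\}$. Indeed $y\sim h_1,h_2$ would make $y$ a leaf. If $y\sim h_1,l$, the cycle $y\,h_1\,l'\,h_2\,l\,y$ has chord $h_1l$ (similarly for $h_2$). If $y\sim l,l'$, the cycle $y\,l\,h_1\,l''\,h_2\,l'\,y$ has chord $h_1l'$. Here $l,l',l''$ are distinct leaves.

**Step 11: $m\ge4$ is impossible.** Let $l_1,\dots,l_4\in L$ be distinct and $T=\{h_1,l_1,l_2,l_3\}$ with weights 1. Every vertex of $R\setminus(T\cup h_2)$ has at most 1 neighbour in $T$: for a further leaf it is $h_1$, for the others use Step 10. The three edges inside $T$ contribute 6, and $h_2$ contributes 3. So $\sum_Td_R\le6+3+(r-5)=r+4<r+6$, and some $C$ has $e(T,C)\ge11$.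

If $l_k$, $k\le3$, replaces $c$, then $c$ has at most 1 neighbour in $T\setminus l_k$. Indeed, let $\{i,i'\}=\{1,2,3\}\setminus k$. If $c\sim h_1,l_i$, the cycle $c\,h_1\,l_{i'}\,h_2\,l_i\,c$ has chord $h_1l_i$ (similarly for $l_{i'}$). If $c\sim l_i,l_{i'}$, the cycle $c\,l_i\,h_1\,l_4\,h_2\,l_{i'}\,c$ has chord $h_1l_{i'}$. Each is disjoint from $(C\setminus c)\cup l_k$, against (2).

Let $l_1$ have the most neighbours in $C$ among $l_1,l_2,l_3$. As $e(h_1,C)\le4$, the three leaves send at least 7 edges, so $e(l_1,C)\ge3$. If $e(l_1,C)=4$, every $c$ is replaced by $l_1$ and $e(T,C)\le4+4=8$. So $e(l_1,C)=3$. If $C$ is complete, $e(T,C)\le3+4$. So $C$ is not complete; $c_3,c_4$ have at most 1 neighbour in $T\setminus l_1$ each, and $e(T,C)\le3+1+1+3+3=11$. Equality holds: $c_1,c_2$ are complete to $T\setminus l_1$, and $c_3,c_4$ each have exactly one neighbour there. The non-neighbour of $l_1$ is not $c_1$ or $c_2$, since it, too, would have at most 1 neighbour in $T\setminus l_1$. So, say, $l_1\sim c_1,c_2,c_3$. Now $l_1,l_2,l_3$ are all adjacent to $c_1,c_2$, so all replace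 $c_3$ by Fact 4(c). Let $\tau$ be the neighbour of $c_3$ in $T\setminus l_1$, and let $k\in\{2,3\}$ with $l_k\ne\tau$. Then $c_3$ has the two neighbours $l_1,\tau$ in $T\setminus l_k$, a contradiction.

**Step 12: the count and three rules for $m=3$.** Let $L=\{l_1,l_2,l_3\}$. Put weight 3 on hubs and 2 on leaves, $s=12$. Inside the $K_{2,3}$ the weighted degrees sum to $2\cdot3\cdot3+3\cdot2\cdot2=30$; each of the other $r-5$ vertices adds at most 3. So $\sum wd_R\le30+3(r-5)=3r+15<3(r+6)$, and some $C$ has more than $30$:
$$3X+2Z\ge31,\qquad X=e(h_1,C)+e(h_2,C),\quad Z=z_1+z_2+z_3,\quad z_i=e(l_i,C),$$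
where we number so that $z_1\ge z_2\ge z_3$. The number 31 leaves no slack: in the $K_{1,4,4}$ example of Section 6 the hubs $y_2,y_3$ are adjacent to $p,x_0$ and the leaves $x_1,x_2,x_3$ to $p,y_0,y_1$, so $3X+2Z=12+18=30$.

Let $H(c)$ be the number of hubs adjacent to $c\in C$. We use three rules.

(6) If $l_k$ replaces $c$ and $H(c)\ge1$, then $c\not\sim l_i$ for $i\ne k$. Otherwise let $c\sim h$, let $h'$ be the other hub and $l'$ the leaf different from $l_k,l_i$; the cycle $c\,h\,l'\,h'\,l_i\,c$ with chord $hl_i$ is disjoint from the diamond $(C\setminus c)\cup l_k$, against (2).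

(7) If a hub $h$ replaces $c$ and $c$ is adjacent to the other hub $h'$, then $c$ has at most 1 leaf neighbour. Otherwise $\{c,h',l,l'\}$ is a diamond ($c\sim h'$; both $c$ and $h'$ are adjacent to $l,l'$: (D4)), disjoint from $(C\setminus c)\cup h$.

(8) If $c\sim h,l,l'$ and $h',l''$ are the other hub and the other leaf, then $e(\{h',l''\},C\setminus c)\le3$. Otherwise $\{c,h,l,l'\}$ is a diamond, and the 5 vertices $\{h',l''\}\cup C\setminus c$ have at least $1+2+4=7$ edges, so contain a chorded cycle by Fact 2.

**Step 13: $z_1=4$ is impossible.** Now $l_1$ replaces every $c$. Let $q$ be the number of $c\in C$ with $H(c)=0$. By (6), $z_2+z_3\le2q$, and $X\le2(4-q)$. So $3X+2Z\le6(4-q)+2(4+2q)=32-2q$. Hence $q=0$, $z_2=z_3=0$, and $3X+8\ge31$ gives $X=8$. So $\{h_2,c_1,c_2,c_3\}$ is a $K_4$. Replacing $C$ by it leaves $R'=(R\setminus h_2)\cup c_4$ with the triangle $h_1l_1c_4$ and the edge $h_1l_2$: a paw. By (5) the new collection is in $\mathfrak F_0$, contradicting the assumption of this section.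

**Step 14: set-up for $z_1=3$.** Let $\lambda(c)=|N(c)\cap\{l_2,l_3\}|$ and $\mathrm{val}(c)=3H(c)+2\lambda(c)$. Then $\sum_c\mathrm{val}(c)=3X+2(z_2+z_3)\ge31-6=25$. We say that $c$ is of *type* $(H,\lambda)$. The types $(2,2),(2,1),(1,2),(2,0),(1,1),(0,2),(1,0),(0,1),(0,0)$ have values $10,8,7,6,5,4,3,2,0$. If $l_1$ replaces $c$, rule (6) says: $c$ has type $(2,0)$ with value 6, or type $(1,0)$ with value 3, or $H(c)=0$ and value at most 4. If $C$ is complete, $l_1$ replaces every $c$, and the sum is at most 24. So $C$ is not complete. Let $c_0$ be the non-neighbour of $l_1$ in $C$.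

**Step 15: $z_1=3$ and $c_0\in\{c_1,c_2\}$ is impossible.** Say $c_0=c_1$. By Fact 4(b), $l_1$ replaces $c_1,c_3,c_4$; and $l_1\sim c_2,c_3,c_4$. At least two of $c_1,c_3,c_4$ have $H=2$, as otherwise the sum is at most $6+4+4+10=24$.

If all three do, both hubs are complete to $C\setminus c_2$ and so replace $c_2$. Now $\mathrm{val}(c_2)\ge25-18=7$, so $c_2$ has a hub neighbour and a neighbour among $l_2,l_3$; with $l_1$ it has two leaf neighbours. This contradicts (7).

If exactly two do, call them $\alpha,\alpha'$, and let $\gamma$ be the third. Then $\mathrm{val}(\alpha)=\mathrm{val}(\alpha')=6$ and $\mathrm{val}(\gamma)\le4$, so $\mathrm{val}(c_2)\ge9$, hence it is 10. So $c_2$ is adjacent to all hubs and all leaves, and $\mathrm{val}(\gamma)\ge3$. If $H(\gamma)=1$, the hub adjacent to $\gamma$ is complete to $C\setminus c_2=\{\alpha,\alpha',\gamma\}$, so it replaces $c_2$, contradicting (7). Otherwise $\gamma$ has type $(0,2)$. Then $\{c_2,\gamma,l_2,l_3\}$ is a diamond (D4; $c_2$ is adjacent to all of $C\setminus c_2$). The set $\{l_1,h_1,h_2,\alpha,\alpha'\}$ has the 2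 edges from $l_1$ to the hubs, the 4 edges between $\{h_1,h_2\}$ and $\{\alpha,\alpha'\}$, and at least 1 edge from $l_1$ to $\{\alpha,\alpha'\}$, since one of $\alpha,\alpha'$ is in $\{c_3,c_4\}$. By Fact 2 it contains a chorded cycle, against (2).

**Step 16: $z_1=3$ and $c_0\in\{c_3,c_4\}$ is impossible.** Say $l_1\sim c_1,c_2,c_3$ and $l_1\not\sim c_4$. Then $l_1$ replaces $c_3$ and $c_4$, so the restriction of Step 14 holds for their values. By the symmetry $c_1\leftrightarrow c_2$ let $\mathrm{val}(c_1)\ge\mathrm{val}(c_2)$. We distinguish how many of $c_3,c_4$ have $H=2$.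

*Both, $H(c_3)=H(c_4)=2$.* Both values are 6, so $\mathrm{val}(c_1)+\mathrm{val}(c_2)\ge13$ and $\mathrm{val}(c_1)\ge7$; so $H(c_1),\lambda(c_1)\ge1$. Suppose there are distinct hubs $h\sim c_2$ and $h'\sim c_1$. Then $h\sim c_2,c_3,c_4$ replaces $c_1$, while $c_1\sim h'$, $c_1\sim l_1$ and $c_1$ is adjacent to another leaf. This contradicts (7). So either $H(c_2)=0$, or $c_1$ and $c_2$ have the same single hub neighbour. In the first case $\mathrm{val}(c_2)\le4$, so the values are 10 and at least 3, hence 10 and 4. In the second the values are in $\{3,5,7\}$ with sum at least 13, so both are 7. Either way $\lambda(c_1)=\lambda(c_2)=2$, and $\{c_1,c_2,l_2,l_3\}$ is a diamond (D4). The set $\{h_1,h_2,l_1,c_3,c_4\}$ has at least $4+2+1=7$ edges (the last is $l_1c_3$). With Fact 2 this contradicts (2).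

*Exactly one.* Call it $\alpha$, and the other $\beta$. Then $\mathrm{val}(\alpha)=6$, $\mathrm{val}(\beta)\le4$, so $\mathrm{val}(c_1)+\mathrm{val}(c_2)\ge15$ and $\mathrm{val}(c_1)\in\{10,8\}$.

Let $\mathrm{val}(c_1)=10$. Then $\mathrm{val}(c_2)\ge5$, so some hub $h'\sim c_2$. Apply (8) with $c=c_1$, $h$ the hub other than $h'$, the leaves $l_2,l_3$ and $l''=l_1$: the four edges $h'c_2,\ h'\alpha,\ l_1c_2,\ l_1c_3$ violate it.

Let $\mathrm{val}(c_1)=8$; say $c_1\sim l_2$, $c_1\not\sim l_3$. Then $\mathrm{val}(c_2)\in\{8,7\}$ and $\mathrm{val}(\beta)\ge25-6-8-\mathrm{val}(c_2)=11-\mathrm{val}(c_2)$. So $\mathrm{val}(\beta)\ge3$, and $\mathrm{val}(\beta)=4$ if $\mathrm{val}(c_2)=7$. Thus $\beta$ has type $(0,2)$ or $(1,0)$.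

- Suppose $\mathrm{val}(c_2)=8$ and $c_2\sim l_3$. Apply (8) with $c=c_1\sim h,l_1,l_2$ and $h',l_3$. We have the edges $h'c_2$, $h'\alpha$, $l_3c_2$; the fourth is $l_3\beta$ if $\beta$ has type $(0,2)$, and $h'\beta$ if $\beta$ has type $(1,0)$, where $h'$ is chosen as the hub adjacent to $\beta$. This violates (8).
- Otherwise $c_2\sim l_2$. For a hub $h\sim c_2$ the set $\{c_1,c_2,h,l_2\}$ is a $K_4$ (recall $H(c_1)=2$). It is disjoint from the other hub $h'$ and from $l_1,l_3,c_3,c_4$. If $\alpha=c_3$, the triangle $h'l_1c_3$ with the edge $h'l_3$ is a paw. If $\alpha=c_4$, $\beta=c_3$ and $\beta$ has type $(0,2)$, then $h'\,l_1\,c_3\,l_3$ is a $C_4$. If $\alpha=c_4$, $\beta=c_3$ and $\beta$ has type $(1,0)$, then $\mathrm{val}(c_2)=8$, $H(c_2)=2$, and we choose $h$ such that $h'\sim c_3$: the triangle $h'l_1c_3$ with the edge $h'l_3$ is a paw. This is (4), a contradiction.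

*Neither.* Then $\mathrm{val}(c_3),\mathrm{val}(c_4)\le4$, so $\mathrm{val}(c_1)+\mathrm{val}(c_2)\ge17$. Hence $\mathrm{val}(c_1)=10$ and $\mathrm{val}(c_2)\in\{10,8,7\}$. As $c_1$ is adjacent to all hubs and leaves, by (8) it suffices to find a hub $h'$ and a leaf $l''$ with $e(\{h',l''\},\{c_2,c_3,c_4\})\ge4$.

- $\mathrm{val}(c_2)=7$: $\mathrm{val}(c_3)+\mathrm{val}(c_4)\ge8$, so both have type $(0,2)$, and $c_2$ has type $(1,2)$. Take $l''=l_2$ (three edges) and $h'\sim c_2$.
- $\mathrm{val}(c_2)=8$, say $c_2\sim l_2$: $\mathrm{val}(c_3)+\mathrm{val}(c_4)\ge7$. If both have type $(0,2)$, take $l_2$ and any $h'$. Otherwise one has type $(0,2)$ and the other $(1,0)$; take $l_2$ (two edges) and the hub adjacent to the latter (two edges, as $H(c_2)=2$).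
- $\mathrm{val}(c_2)=10$: any $h',l''$ are adjacent to $c_2$, so we need two edges from $\{h',l''\}$ to $\{c_3,c_4\}$; and $\mathrm{val}(c_3)+\mathrm{val}(c_4)\ge5$. If $c_4\sim h'$ for a hub $h'$, take $h'$ and $l_1$, as $l_1\sim c_3$. If $c_4$ has no hub neighbour and $c_3\sim h'$, then $\mathrm{val}(c_3)=3$, so $\mathrm{val}(c_4)\ge2$ and $c_4$ is adjacent to some leaf $l''$; take $h',l''$. If neither has a hub neighbour, $\lambda(c_3)+\lambda(c_4)\ge3$, so they share a neighbour $l''\in\{l_2,l_3\}$; take $l''$ and any $h'$.

**Step 17: $z_1\le2$ is impossible.** Now $Z\le6$, so $3X\ge19$ and $X\ge7$.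

Let $X=8$. Then $2Z\ge7$, so $Z\ge4$. Both hubs replace every $c$, so by (7) each $c$ has at most 1 leaf neighbour. Hence $Z=4$ and each $c$ has exactly one. As $z_i\le2$ and $Z=4>3$, some leaf $l$ has exactly two neighbours $c,c'\in C$. Then $\{h_1,l,c,c'\}$ is a diamond (D4). Let $c'',c'''$ be the other vertices of $C$ and $l',l''$ the other leaves. The leaf neighbours of $c'',c'''$ are in $\{l',l''\}$. If $G[\{l',l'',c'',c'''\}]$ contains a $P_3$, then $h_2$, which is complete to these four vertices, forms a diamond with it (D2), against (2). So $c''\not\sim c'''$, and their leaf neighbours differ. Hence $C$ is not complete, $\{c'',c'''\}=\{c_3,c_4\}$, $l\sim c_1,c_2$, and, say, $c_3\sim l'$, $c_4\sim l''$. Then $\{h_1,c_3,l',c_1\}$ is a diamond, with the edges $h_1c_3,h_1l',h_1c_1,c_3l',c_3c_1$, and $\{h_2,l,c_2,c_4\}$ is a disjoint diamond, with the edges $h_2l,h_2c_2,h_2c_4,lc_2,c_2c_4$. This contradicts (2).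

Let $X=7$. Then $2Z\ge10$, so $Z\ge5$. One hub, say $h_1$, is complete to $C$, and $h_2$ misses exactly one vertex $c^*$. As $h_1$ replaces every $c$, each $c\ne c^*$, being adjacent to $h_2$, has at most 1 leaf neighbour by (7). As $h_2$ is complete to $C\setminus c^*$, it replaces $c^*$, and $c^*\sim h_1$; so $c^*$ has at most 1 leaf neighbour. Thus $Z\le4$, a contradiction. So a $K_{2,3}$ is impossible.

## 11. Only a $C_4$ in $R$

Now no member of $\mathfrak F_0$ has a paw or a $K_{2,3}$ in $G[R]$. Take $\mathcal C\in\mathfrak F_0$ with a 4-cycle $T=t_1t_2t_3t_4$ in $R$. By (2) $T$ is induced.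

**Step 18: the count.** A vertex of $R\setminus T$ adjacent to two consecutive $t_i$ can be inserted between them and gives a 5-cycle with a chord; one adjacent to two opposite ones gives a $K_{2,3}$. So every vertex of $R\setminus T$ has at most 1 neighbour in $T$. By Fact 1 choose $u\in R\setminus T$ (nonempty as $r\ge5$) with at most 2 neighbours in $R\setminus T$; so $d_R(u)\le3$. Put weight $4$ on $u$ and $3$ on each vertex of $T$, $s=16$: $\sum wd_R\le12+3(8+r-4)=3r+24<4(r+6)$. So some $C$ has
$$4j+3y\ge41,\qquad j=e(u,C),\quad y=e(T,C).$$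
We use the following.

(9) If $u$ replaces $c$, then $N_T(c)$ contains no two consecutive $t_i$, so $|N_T(c)|\le2$; if moreover $C$ is not complete, then $|N_T(c)|\le1$.

The first part is (2): $T\cup c$ would contain a chorded 5-cycle disjoint from $(C\setminus c)\cup u$. For the second, two opposite neighbours would give a $K_{2,3}$ in $(R\setminus u)\cup c$, and by (5) this is the leftover set of a member of $\mathfrak F_0$, which has no $K_{2,3}$. Note also that $T\setminus t$ is a triple for each $t\in T$.

**Step 19: $j=4$, $j=3$ and $j\le1$ are impossible.**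

If $j=4$, then $y\le8$ and $4j+3y\le40$.

If $j=3$, then $3y\ge29$, so $y\ge10$. If $C$ is complete, $y\le8$. If not and the non-neighbour of $u$ is $c_1$ or $c_2$, three vertices are replaced and $y\le3+4$. Otherwise say $u\sim c_1,c_2,c_3$; then $y\le1+1+8$, so $y=10$, $c_1,c_2$ are complete to $T$, and $c_3$ has exactly one neighbour $t\in T$. Then $c_1\cup T\setminus t$ (D2) and $\{c_2,c_3,t,u\}$ (D4, with the edge $c_2c_3$) are disjoint diamonds, against (2).

If $j\le1$, then $3y\ge37$, so $y\ge13$: at most 3 pairs of $T\times C$ are missing. So some $t$ has $e(t,C)=4$. If $c_3$ were complete to $T$, then $c_3\cup T\setminus t$ and $t\cup C\setminus c_3$ would be disjoint diamonds; the same holds for $c_4$. So each of $c_3,c_4$ misses some vertex of $T$, and one of them, say $c_3$, misses exactly one, say $t_1$. Then $c_3\cup T\setminus t_1$ is a diamond, so $t_1\cup C\setminus c_3$ is not one, and $t_1$ misses at least two vertices of the triangle $\{c_1,c_2,c_4\}$. With $t_1c_3$ these are all three missing pairs. As $c_4$ misses some vertex, $t_1\not\sim c_4$; and, say,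 $t_1\not\sim c_1$, $t_1\sim c_2$. Then $\{t_1,t_2,c_2,c_3\}$ (edges $t_1t_2$, $c_2c_3$, $t_1c_2,t_2c_2,t_2c_3$: (D3)) and $\{t_3,t_4,c_1,c_4\}$ are disjoint diamonds, a contradiction.

**Step 20: $j=2$ with $u$ adjacent to $c_1$ or $c_2$ is impossible.** Now $3y\ge33$, so $y\ge11$.

*$C$ complete, $N_C(u)=\{c_1,c_2\}$.* By (9), $c_3,c_4$ have at most 2 neighbours in $T$ each, so $e(\{c_1,c_2\},T)\ge7$; and $e(\{c_3,c_4\},T)\ge3$. Say $c_2$ is complete to $T$ and $c_1$ misses at most one vertex of $T$. Some $c_i\in\{c_3,c_4\}$ has two neighbours in $T$, one of which, $t$, is adjacent to $c_1$. Then $c_2\cup T\setminus t$ (D2) and $\{t,c_1,c_3,c_4\}$ (D1) are disjoint diamonds, a contradiction. From now on $C$ is not complete.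

*$N_C(u)=\{c_1,c_2\}$.* By (9), $y\le1+1+8=10$, a contradiction.

*$N_C(u)=\{c_1,c_3\}$, up to $c_1\leftrightarrow c_2$, $c_3\leftrightarrow c_4$.* As $u$ replaces $c_4$, $e(c_4,T)\le1$. Let $M$ be the set of missing pairs in $\{c_1,c_2,c_3\}\times T$. From $y=12-|M|+e(c_4,T)\ge11$ we get $|M|\le1+e(c_4,T)\le2$, and $|M|=2$ implies $e(c_4,T)=1$. Each of the following contradicts (2).

(i) $c_2$ complete to $T\setminus t$ and $t\sim c_1,c_3$: the diamonds $c_2\cup T\setminus t$ (D2) and $\{t,u,c_1,c_3\}$ (D4).

(ii) $c_3$ complete to $T\setminus t$ and $t\sim c_1,c_2$: the diamonds $c_3\cup T\setminus t$ (D2) and $\{t,c_1,c_2,c_4\}$ (D1).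

If $c_2$ or $c_3$ is complete to $T$, take a $t$ that is in no pair of $M$ and use (i) or (ii). So each of $c_2,c_3$ misses exactly one vertex, $t'$ and $t''$ respectively; $|M|=2$, $c_1$ is complete to $T$, and $e(c_4,T)=1$. If $t'\ne t''$, use (i) with $t=t'$. So $t'=t''$; say it is $t_1$. Let $t_b$ be the neighbour of $c_4$ in $T$. If $b\in\{3,4\}$: the diamonds $\{u,c_1,c_3,t_2\}$ (D4) and $\{c_2,t_3,t_4,c_4\}$ (triangle $c_2t_3t_4$, and $c_4\sim c_2,t_b$). If $b=2$: the diamonds $\{u,c_1,c_3,t_4\}$ and $\{c_2,t_2,t_3,c_4\}$ (triangle $c_2t_2t_3$, and $c_4\sim c_2,t_2$). If $b=1$: the diamond $\{u,c_1,c_3,t_2\}$ and the cycle $t_1\,t_4\,t_3\,c_2\,c_4\,t_1$ with chord $t_4c_2$. Each contradicts (2).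

**Step 21: $j=2$ with $N_C(u)=\{c_3,c_4\}$: all defects sit at one $t_i$.** $C$ is not complete, and $y\ge11$.

(10) It is impossible that some $c\in C$ is complete to $T\setminus t$ and $t$ has at least 2 neighbours in $C\setminus c$.

To prove (10), note that $c\cup T\setminus t$ is a diamond. We find something disjoint from it. If $c\in\{c_3,c_4\}$, it is the diamond $t\cup C\setminus c$ (D1), against (2). If $c=c_1$ and $t\sim c_2,c_3$, it is the cycle $t\,c_3\,u\,c_4\,c_2\,t$ with chord $c_2c_3$; if $t\sim c_2,c_4$, the cycle $t\,c_4\,u\,c_3\,c_2\,t$ with chord $c_2c_4$; against (2). If $c=c_1$ and $t\sim c_3,c_4$, it is a $K_{2,3}$ with hubs $c_3,c_4$ and leaves $t,u,c_2$; replacing $C$ by $c_1\cup T\setminus t$ gives by (5) a member of $\mathfrak F_0$ with a $K_{2,3}$ in its leftover set, a contradiction. The case $c=c_2$ is symmetric.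

Let $\mu(c)$ be the number of $t\in T$ missed by $c$; so $\sum_c\mu(c)\le5$. If $\mu(c)=0$, then (10) gives $e(t,C\setminus c)\le1$ for all $t$, so $y\le4+4$, a contradiction. So all $\mu(c)\ge1$, and at least three $c$ have $\mu(c)=1$. If $\mu(c)=1$ and $c$ misses $t$, then by (10) $t$ has at most one neighbour in $C$, so misses at least three vertices of $C$; two different such $t$ would need 6 missing pairs. So all $c$ with $\mu(c)=1$ miss the same vertex, say $t_1$. Hence there is $c^\circ\in C$ such that each $c\ne c^\circ$ misses exactly $t_1$, and $\mu(c^\circ)\in\{1,2\}$, where $\mu(c^\circ)=1$ implies that $c^\circ$ misses $t_1$.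

**Step 22: the last configurations.** Recall $u\sim c_3,c_4$ and that $C$ is not complete, so (4) is available.

*$t_1\not\sim c^\circ$.* Then $t_1$ has no neighbour in $C$, and at most one pair of $\{t_2,t_3,t_4\}\times C$ is missing. For $\{i,i'\}=\{2,4\}$ and $\{l,l'\}=\{3,4\}$ consider the $K_4$ on $\{c_1,c_2,c_l,t_i\}$ and the paw on $\{t_3,t_{i'},c_{l'},t_1\}$ with triangle $t_3t_{i'}c_{l'}$ and edge $t_{i'}t_1$. They need $t_ic_1,\ t_ic_2,\ t_ic_l,\ t_3c_{l'},\ t_{i'}c_{l'}$. If the missing pair is $t_ac_1$ or $t_ac_2$ with $a\in\{2,4\}$, take $i\ne a$. If it is $t_3c_b$ with $b\ge3$, take $l=b$. If it is $t_ac_b$ with $a\in\{2,4\}$, $b\ge3$, take $i=a$ and $l\ne b$. Otherwise take any choice. This is (4), a contradiction.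

*$t_1\sim c^\circ$.* Then $\mu(c^\circ)=2$, so $c^\circ$ is adjacent to $t_1$ and to exactly one $t_b$ with $b\in\{2,3,4\}$; $t_1$ has no other neighbour in $C$, and $\{t_2,t_3,t_4\}$ is complete to $C\setminus c^\circ$.

Let $c^\circ=c_1$ ($c_2$ is symmetric). If $b\in\{2,4\}$, let $a=6-b$: the cycle $u\,c_3\,t_a\,t_3\,c_4\,u$ with chord $c_3t_3$, and the diamond $\{c_1,c_2,t_1,t_b\}$ (triangle $c_1t_1t_b$, and $c_2\sim c_1,t_b$), contradict (2). If $b=3$: the $K_4$ on $\{c_2,c_3,t_2,t_3\}$ and the $C_4$ $t_1\,t_4\,c_4\,c_1$ give (4).

Let $c^\circ=c_3$ ($c_4$ is symmetric). If $b=3$: the $K_4$ on $\{c_1,c_2,c_4,t_2\}$ and the $C_4$ $t_1\,t_4\,t_3\,c_3$. If $b=4$: the same $K_4$, and the triangle $t_1t_4c_3$ with the edge $t_4t_3$. If $b=2$: the $K_4$ on $\{c_1,c_2,c_4,t_4\}$, and the triangle $t_1t_2c_3$ with the edge $t_2t_3$. Each gives (4).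

All cases are contradictory, and Proposition A is proved.

## 12. The order $4k+1$ with $k$ odd: prisms and $K_{3,3}$

It remains to prove Proposition B: $k\ge3$ odd, $|G|=4k+1$, $4\delta\ge10k+2$, and we want $k-1$ disjoint diamonds. Deleting a vertex only gives $4\delta\ge10k-2$ on $4k$ vertices, just below what Theorem K needs. So we go up again, this time with a $K_3$: the join has $4(k+1)$ vertices, Theorem K applies, and we can lose up to three diamonds. In the worst case $k-2$ diamonds of $G$ are left, and three triples. Two lemmas repair this: from the triples we get another diamond, or a prism or $K_{3,3}$ in the leftover, and from the latter we get another diamond.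

**Lemma 8.** Let $C$ be a diamond and $S$ a 6-set disjoint from $C$ such that $G[S]$ contains a spanning prism or $K_{3,3}$, and $e(S,C)\ge16$. Then $C\cup S$ contains two disjoint diamonds.

*Proof.* **Step 23: the prism.** Let $\Delta_1,\Delta_2$ be its triangles, and let $P_i$ be the set of $c\in C$ with at least 2 neighbours in $\Delta_i$; such a $c$ forms a diamond with $\Delta_i$ by (D1). If there are distinct $c\in P_1$, $c'\in P_2$, we are done. If not, but both are nonempty, then $P_1=P_2=\{c^*\}$ and $e(S,C)\le6+3\cdot2=12$. If both are empty, $e(S,C)\le8$. So one is empty, say $P_2=\emptyset\ne P_1$; then $e(S,C)\le12+4$, and equality holds: $\Delta_1$ is complete to $C$, and each $c$ has exactly one neighbour in $\Delta_2$. Some $s\in\Delta_2$ has two neighbours $c,c'\in C$. Let $t\in\Delta_1$, chosen as the neighbour of $s$ in the prism if $c\not\sim c'$. Then $\{s,t,c,c'\}$ is a diamond (all of $sc,sc',tc,tc'$, plus $cc'$ or $st$), and $(C\setminus\{c,c'\})\cup(\Delta_1\setminus t)$ is a diamond (D4).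

**Step 24: tools for $K_{3,3}$.** Call a 3-set $F\subset S$ with two vertices on one side and one on the other a *$P_3$-set*; it is a triple. (Example: with sides $\{1,2,3\}$, $\{4,5,6\}$, the set $\{1,2,4\}$ is a $P_3$-set, and so is its complement $\{3,5,6\}$.) There are $2\cdot3\cdot3=18$ of them, closed under $F\mapsto F^c=S\setminus F$. Put $d(c)=e(c,S)$.

(11) If $F$ is a $P_3$-set with $F\subseteq N(c)$, $F^c\subseteq N(c')$ and $c\ne c'$, we are done by (D2).

(12) Let $\{c,c'\},\{c'',c'''\}$ partition $C$ into adjacent pairs. If $c,c'$ have at least 2 neighbours each in $F$, and $c'',c'''$ at least 2 each in $F^c$, we are done by Fact 3.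

Let $F$ be a uniformly random $P_3$-set. Two given vertices on the same side lie together in 3 of the 18 sets (probability $\frac16$), two on different sides in 4 of them (probability $\frac29$); the same holds for $F^c$. Fix the partition $\{c_1,c_3\},\{c_2,c_4\}$, assigning $F$ to the first pair and $F^c$ to the second. Consider the event that $c$ has fewer than 2 neighbours in its set. Its probability is $0$ if $d(c)\ge5$. It is at most $\frac29$ if $d(c)=4$, since both non-neighbours must lie in the set. It is $\frac12$ if $d(c)=3$, since exactly one of $F,F^c$ contains at least 2 of the three neighbours, and $F\mapsto F^c$ preserves the distribution. Note also that a vertex with $d\ge4$ has a $P_3$-set in its neighbourhood, because its neighbours include at least two on one side and one on the other.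

**Step 25: conclusion for $K_{3,3}$.** We have $\sum_cd(c)\ge16$.

If all $d(c)\le4$, all are 4. Since $4\cdot\frac29<1$, some $F$ avoids all four events, and (12) applies.

If some $d(c^*)=6$, the others sum to at least 10, so some other $c'$ has $d(c')\ge4$. Let $F\subseteq N(c')$ be a $P_3$-set; as $F^c\subseteq N(c^*)$, (11) applies.

Let the maximum be 5, $d(c^*)=5$, $c^*\not\sim s\in S$. If all others have $d\le4$, they sum to at least 11, so their values are $(4,4,4)$ or $(4,4,3)$; the probabilities sum to at most $\frac29+\frac29+\frac12<1$, and (12) applies. Otherwise some $c'\ne c^*$ has $d(c')=5$.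

Suppose $c'\sim s$, and let $s'\ne s$ be its non-neighbour in $S$. Some $P_3$-set $F\ni s$ avoids $s'$: if $s'$ is on the side of $s$, take $s$ and two vertices of the other side; otherwise take $s$, another vertex of its side, and a vertex $\ne s'$ of the other side. Then $F\subseteq N(c')$ and $F^c\subseteq N(c^*)$, and (11) applies.

Suppose $c'\not\sim s$. The other two vertices of $C$ have $d$-sum at least $6$; let $g$ be one of them with $d(g)\ge3$. Since $g$ has at most one non-neighbour in $C$, some $e\in\{c^*,c'\}$ is adjacent to $g$; let $h$ be the other of $c^*,c'$. Both $e$ and $h$ are complete to $S\setminus s$. The vertex $g$ has a neighbour in $S\setminus s$. Choose $x,y\in S\setminus s$, one of them that neighbour, with $x$ on the side of $s$ and $y$ on the other side. Then $S\setminus\{s,x,y\}$ is a $P_3$-set, so $h\cup(S\setminus\{s,x,y\})$ is a diamond (D2). And $\{e,g,x,y\}$ is a diamond, with the edges $eg,ex,ey,xy$ and at least one of $gx,gy$. This proves Lemma 8.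

**Lemma 9.** Let $C$ be a diamond and $F_1,F_2,F_3$ disjoint triples disjoint from $C$, $X=F_1\cup F_2\cup F_3$, and $e(X,C)\ge23$. Then $C\cup X$ contains two disjoint diamonds, or a diamond and, disjoint from it, a 6-set whose induced graph contains a spanning prism or $K_{3,3}$.

*Proof.* Suppose there are no two disjoint diamonds in $C\cup X$. Let $a_i(c)=|N(c)\cap F_i|$. We call $c$ *full* to $F_i$, and $(c,F_i)$ a full pair, if $a_i(c)=3$; then $c\cup F_i$ is a diamond. (Example: if $c$ is adjacent to 8 of the 9 vertices of $X$, it is full to exactly two of the triples.) By (D2) and Fact 3: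

(13) If $(c,F_i)$ and $(c',F_j)$ are full pairs, then $c=c'$ or $i=j$.

(14) If $c$ is full to $F_i$ and $j\ne i$, no two adjacent vertices of $C\setminus c$ both have $a_j\ge2$.

(15) If $\{c,c'\},\{c'',c'''\}$ partition $C$ into adjacent pairs and $i\ne j$, then not all of $a_i(c),a_i(c'),a_j(c''),a_j(c''')$ are at least 2.

**Step 26: full pairs exist and share an index or a vertex.** If there is no full pair, all twelve numbers $a_i(c)$ are at most 2 and sum to at least 23, so at most one is less than 2. Choose $i\ne j$ avoiding the index of that one; $\{c_1,c_3\},\{c_2,c_4\}$ violates (15). So there are full pairs. By (13) any two share a coordinate. If two of them have the same $c$ and different triples, any third must have the same $c$ too. So either all full pairs involve one triple, or all involve one vertex $c^*$, which is full to at least two of the $F_i$.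

**Step 27: all full pairs involve one triple, say $F_1$.** Let $A\ne\emptyset$ be the set of $c$ full to $F_1$; put $s_i=\sum_ca_i(c)$ and $B_j=\{c:a_j(c)=2\}$ for $j=2,3$. Here $a_2,a_3\le2$. We derive a contradiction.

(a) Suppose some $c\in A$ has $C\setminus c$ a triangle. By (14) at most one vertex of $C\setminus c$ is in $B_j$, so $s_2,s_3\le2+(2+1+1)=6$. So $s_1\ge11$, and $|A|\ge3$, since otherwise $s_1\le3+3+2+2$. Then $B_j$ is independent: for two adjacent vertices of $B_j$ there would be a vertex of $A$ outside them, violating (14). If $C$ is complete, $|B_j|\le1$ and $s_j\le5$, so $s_1\ge13$, which is impossible. So $C$ is not complete, and $s_j\le6$, with equality only if $a_j(c_3)=a_j(c_4)=2$ and $a_j(c_1)=a_j(c_2)=1$. As $s_2+s_3\ge23-12=11$, say $s_2=6$. As $|A|\ge3$, $A$ contains $c_3$ or $c_4$, say $c_3$. Since $e(F_2,\{c_1,c_2,c_4\})=1+1+2=4$, some $f\in F_2$ has two neighbours in this triangle. So $\{f,c_1,c_2,c_4\}$ and $c_3\cup F_1$ are disjoint diamonds, a contradiction.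

(b) Otherwise $C$ is not complete and $A\subseteq\{c_1,c_2\}$. If $A=\{c_1,c_2\}$, then $s_1\le10$. Condition (14), applied with $c_1$ and with $c_2$, says that $B_j$ contains neither $c_2$ nor $c_1$ together with $c_3$ or $c_4$; so $B_j\subseteq\{c_1,c_2\}$ or $B_j\subseteq\{c_3,c_4\}$. Hence $s_j\le6$ and the total is at most 22, a contradiction. If $|A|=1$, say $A=\{c_1\}$, then $s_1\le9$. By (14), if $c_2\in B_j$, then $c_3,c_4\notin B_j$ and $a_j(c_2)+a_j(c_3)+a_j(c_4)\le4$; otherwise this sum is at most $1+2+2=5$. So it is at most 5, with equality only for the values $1,2,2$, and $s_j\le7$. The total is at most $9+7+7=23$, so equality holds everywhere. In particular $a_1(c_2)=a_1(c_3)=2$ and $a_2(c_1)=a_2(c_4)=2$, which violates (15).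

**Step 28: all full pairs involve one $c^*$, full to at least two of the $F_i$.** For each $j$, $c^*$ is full to some $F_i$ with $i\ne j$, so (14) applies for every $j$; and $a_j(c)\le2$ for $c\ne c^*$. If $C\setminus c^*$ is a triangle, $e(X,C)\le9+3\cdot4=21$, a contradiction. So $C$ is not complete and, say, $c^*=c_1$. As in Step 27(b), $a_j(c_2)+a_j(c_3)+a_j(c_4)\le5$, with equality only if $a_j(c_3)=a_j(c_4)=2$ and $a_j(c_2)=1$. These sums add up to at least $23-9=14$, so equality holds for some $j$. Choose $i\ne j$ with $c_1$ full to $F_i$. The set $S=F_j\cup\{c_2,c_3,c_4\}$ is disjoint from the diamond $c_1\cup F_i$, so $S$ contains no diamond. Then $F_j$ is an induced path $a\,b\,a'$; if it were a triangle, $c_3\cup F_j$ would be a diamond by (D1). Let $f$ be the neighbour of $c_2$ in $F_j$, and $N_3,N_4$ the neighbourhoods of $c_3,c_4$ in $F_j$.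

If $N_3=N_4=\{a,a'\}$, then $f\ne a,a'$, since otherwise $f$ is complete to the triple $\{c_2,c_3,c_4\}$. So $f=b$, and $G[S]$ contains a spanning $K_{3,3}$ with sides $\{c_3,c_4,b\}$ and $\{c_2,a,a'\}$.

Otherwise, by the symmetries $c_3\leftrightarrow c_4$ and $a\leftrightarrow a'$, let $N_3=\{a,b\}$. Then $f=a'$, since otherwise $\{c_2,c_3,a,b\}$ is a diamond (triangle $c_3ab$, and $c_2\sim c_3,f$). Further $N_4\ne\{a,b\}$, since otherwise $\{c_3,c_4,a,b\}$ is a diamond (D4); and $N_4\ne\{b,a'\}$, since otherwise $\{c_2,c_4,b,a'\}$ is a diamond (triangle $c_4ba'$, and $c_2\sim c_4,a'$). So $N_4=\{a,a'\}$, and $G[S]$ contains a spanning prism with triangles $c_3ab$ and $c_2c_4a'$ and edges $c_3c_2$, $ac_4$, $ba'$. Together with the diamond $c_1\cup F_i$ this proves Lemma 9.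

*Proof of Proposition B.* Suppose $G$ has no $k-1$ disjoint diamonds. Whenever $k-2$ disjoint diamonds are given, $4k+1-4(k-2)=9$ vertices remain; they form a set $X$, and $X$ contains no diamond.

**Step 29: for any $k-2$ disjoint diamonds, $G[X]$ contains no prism and no $K_{3,3}$.** This removes the second outcome of Lemma 9. Suppose there is one, on $S\subseteq X$. Since $X$ contains no diamond, $G[S]$ has exactly 9 edges: an extra edge inside a side of $K_{3,3}$ gives a diamond with two vertices of the other side (D4), and an extra edge $a_ib_l$ of the prism gives the diamond $\{a_i,b_1,b_2,b_3\}$ (D1). Also, each of the three vertices of $X\setminus S$ has at most 3 neighbours in $S$: four neighbours in a $K_{3,3}$ include two on one side and one on the other, which form a diamond with the vertex (D2); and for the prism there is at most one neighbour in each triangle. So $\sum_{v\in S}d_X(v)\le18+9=27$. As $6\delta\ge15k+3$, the $k-2\ge1$ diamonds receive at least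
$$6\delta-27\ge15k-24=15(k-2)+6$$
edges from $S$. So some diamond receives at least 16, and Lemma 8 turns it and $S$ into two disjoint diamonds. This gives $k-1$ disjoint diamonds, a contradiction.

**Step 30: three triples from Theorem K.** Let $G'$ be the join of $G$ with a $K_3$ on $W$. Then $|G'|=4(k+1)$. Vertices of $W$ have degree $4k+3\ge\delta(G)+3$, so $4\delta(G')\ge4(\delta(G)+3)\ge10k+14\ge10(k+1)$. By Theorem K, $V(G')$ is partitioned into $k+1$ diamonds. At most $k-2$ of them avoid $W$, by our assumption, so at least three meet $W$. As $|W|=3$, exactly three meet $W$, each in one vertex. Deleting $W$, we see that $V(G)$ is partitioned into $k-2$ diamonds and three triples $F_1,F_2,F_3$. Let $X=F_1\cup F_2\cup F_3$; it contains no diamond.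

**Step 31: the last count.** Let $i\ne j$. By (D2) each $x\in F_i$ has at most 2 neighbours in $F_j$, and by Fact 3 adjacent vertices of $F_i$ do not both have 2. As $F_i$ contains a path on its three vertices, $e(F_i,F_j)\le5$: if the middle vertex has 2, the others have at most 1 each, which gives at most 4; otherwise we have at most $1+2+2$. So $G[X]$ has at most $9+15=24$ edges. As $9\delta\ge22.5k+4.5$, the $k-2$ diamonds receive at least
$$9\delta-48\ge22.5k+4.5-48=22.5(k-2)+1.5$$
edges from $X$. So some diamond $C$ has $e(X,C)\ge23$. Apply Lemma 9 and keep the other $k-3$ diamonds. Two disjoint diamonds in $C\cup X$ would give $k-1$ disjoint diamonds in $G$, a contradiction. In the other case we get $k-2$ disjoint diamonds such that the remaining 9 vertices contain a prism or a $K_{3,3}$, contradicting Step 29. This proves Proposition B, and by Section 4 the proof of Theorem 1 is complete; with Section 3 so is that of Theorem 2.
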